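\title{Ovaloids are determined by their Blaschke connection}

\begin{abstract}
We prove that for $n\ge 3$ two ovaloids $f,g:M^n\to\mathbb R^{n+1}$ with the same Blaschke connection differ by an affine transformation, which answers a question of K.~Nomizu in these dimensions. Compactness serves only to make $f$ locally strongly convex and to produce one point where its shape operator has rank at least two. Near such a point the Gauss equation recovers the affine metric from the connection. The Codazzi equation and the volume condition then give an elliptic system for the difference of the two metrics, and unique continuation carries the agreement to all of $M$. Examples show that neither the rank condition nor the definiteness of the metric can be relaxed.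
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $n\ge2$, all objects are $C^\infty$, manifolds have no boundary, and repeated indices are summed. Let $f:M^n\to\mathbb R^{n+1}$ be an immersion. For vector fields $X,Y$ on $M$ we regard $f_*Y$ as an $\mathbb R^{n+1}$-valued function on $M$ and write $D_X$ for the derivative of such functions along $X$. A local field $\xi$ transversal to $f$ splits second derivatives into a tangential and a transversal part,
\begin{equation}\label{eq:gaussformula}
D_Xf_*Y=f_*\nabla_XY+h(X,Y)\,\xi .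
\end{equation}
Here $\nabla$ is a torsion-free connection and $h$ is a symmetric bilinear form. Replacing $\xi$ by $\tilde\xi=\phi\,\xi+f_*W$, with $\phi$ nowhere zero, replaces $h$ by $\phi^{-1}h$. So whether $h$ is nondegenerate, or definite, does not depend on $\xi$; we call $f$ \emph{nondegenerate}, respectively \emph{locally strongly convex}, if this holds at every point. An \emph{ovaloid} is a nondegenerate immersion of a connected compact manifold.

In Euclidean geometry one takes for $\xi$ the unit normal. Affine geometry has no lengths or angles, but it has the determinant, and this suffices to single out a transversal field. An \emph{affine normal} of a nondegenerate immersion is a transversal field $\xi$ such that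
\begin{align}
&D_X\xi=-f_*SX\quad\text{for an endomorphism field } S,\label{eq:weingarten}\\
&|\det(f_*X_1,\dots,f_*X_n,\xi)|=\omega_h(X_1,\dots,X_n):=\big|\det\big(h(X_i,X_j)\big)\big|^{1/2}.\label{eq:volume}
\end{align}
Condition \eqref{eq:weingarten} says that, like a unit normal, $\xi$ has tangential derivatives. Condition \eqref{eq:volume} replaces ``unit length'': the volume that $\xi$ induces on $M$ must be the volume density of $h$. An affine normal exists near every point \cite{NS}, and on a connected open set it is unique up to sign. Indeed, if $\xi$ and $\tilde\xi=\phi\,\xi+f_*W$ both qualify, then passing from $\xi$ to $\tilde\xi$ multiplies the two sides of \eqref{eq:volume} by $|\phi|$ and $|\phi|^{-n/2}$, so $\phi=\pm1$ is constant; and the $\xi$-component of $D_X\tilde\xi$, which is $X\phi+h(X,W)=h(X,W)$, must vanish, so $W=0$. The objects $\nabla$, $h$, $S$ induced by the affine normal are the \emph{Blaschke connection}, the \emph{affine metric} and the \emph{shape operator}. Changing the sign of $\xi$ changes $(\nabla,h,S)$ to $(\nabla,-h,-S)$. Thus $\nabla$, $\omega_h$ and $\operatorname{rank}S$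 are globally defined on $M$.

Two immersions $f,g:M\to\mathbb R^{n+1}$ are \emph{affine equivalent} if $f=A\circ g$ for an affine transformation $A$ of $\mathbb R^{n+1}$. Of the three objects above, the connection is the one that is invariant under all affine transformations.

\begin{lemma}\label{lem:invariance}
Let $g$ be nondegenerate and $f=A\circ g$ with $A$ an affine transformation. Then $f$ and $g$ have the same Blaschke connection. On a connected open set on which affine normals of $f$ and $g$ are chosen, $h_f=\lambda h_g$ for a constant $\lambda\ne0$.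
\end{lemma}

\begin{proof}
Let $a$ be the linear part of $A$, let $\eta$ be an affine normal of $g$ with data $(\nabla_g,h_g,S_g)$, and put $\xi=c\,a\eta$ with a constant $c>0$. Applying $a$ to \eqref{eq:gaussformula} and \eqref{eq:weingarten} for $g$ shows that $(f,\xi)$ induces $(\nabla_g,\,c^{-1}h_g,\,cS_g)$. The two sides of \eqref{eq:volume} for $(f,\xi)$ are $c\,|\det a|\,\omega_{h_g}$ and $c^{-n/2}\omega_{h_g}$, and they agree when $c^{(n+2)/2}|\det a|=1$. With this $c$, the affine normals of $f$ are $\pm\xi$.
\end{proof}

It is natural to ask whether this invariant is complete.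

\medskip\noindent
\textbf{Problem} (K.~Nomizu; see \cite{source}). \emph{Let $f,g:M^n\to\mathbb R^{n+1}$ be ovaloids with the same Blaschke connection. Are $f$ and $g$ affine equivalent?}
\medskip

For $n=2$ the answer is yes, by a theorem of U.~Simon. This paper treats the case $n\ge3$. By Lemma~\ref{lem:invariance} homotheties preserve $\nabla$, so one must allow all affine transformations, not only the volume-preserving ones. The two simplest hypersurfaces point in opposite directions.

\begin{example}[the sphere]\label{ex:sphere}
Let $f:S^n\to\mathbb R^{n+1}$ be the inclusion of the unit sphere, with round metric $\sigma$ and Levi-Civita connection $\nabla^\sigma$. Then $D_Xf_*Y=f_*\nabla^\sigma_XY-\sigma(X,Y)f$. The field $\xi=-f$ gives $h=\sigma$ and $S=\mathrm{Id}$, and \eqref{eq:volume} holds because $\xi$ is a unit normal. So $\nabla=\nabla^\sigma$, and the affine metric can be read off from the curvature of $\nabla$: the Ricci tensor is $(n-1)h$.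
\end{example}

\begin{example}[paraboloids]\label{ex:paraboloid}
Let $Q$ be a positive definite symmetric $n\times n$ matrix, $e=e_{n+1}$, and $f_Q(x)=(x,\frac12x^{T}Qx)$ on $\mathbb R^n$. Then $D_{\partial_i}(f_Q)_*\partial_j=Q_{ij}e$. The constant field $\xi=ce$ with $c=(\det Q)^{1/(n+2)}$ gives $h=c^{-1}Q$, $S=0$ and $\nabla_{\partial_i}\partial_j=0$, and both sides of \eqref{eq:volume} equal $c$ on the coordinate frame, since $c^{-n/2}(\det Q)^{1/2}=c$. All $f_Q$ therefore have the same flat Blaschke connection, while by Lemma~\ref{lem:invariance} $f_Q$ and $f_{Q'}$ are not affine equivalent unless $Q'$ is a multiple of $Q$. Note that equivalence concerns the maps and not their images: if $Q'=L^TQL$, then $f_{Q'}=(L^{-1}\oplus1)\circ f_Q\circ L$, but the reparametrization $L$ of $M$ is not allowed.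
\end{example}

So the connection sees the metric through its curvature, and where there is too little curvature it can fail to see it. A compact hypersurface should be curved somewhere, which suggests the answer yes. But it need not be curved everywhere: an ovaloid can contain an open piece of a paraboloid (Example~\ref{ex:flatcap}). The point of the proof is to show that such a piece cannot be deformed independently of the rest.

\begin{theorem}\label{thm:A}
Let $n\ge3$ and let $f,g:M^n\to\mathbb R^{n+1}$ be ovaloids with the same Blaschke connection. Then $f=A\circ g$ for an affine transformation $A$.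
\end{theorem}

This follows from a statement without compactness.

\begin{theorem}\label{thm:B}
Let $n\ge3$ and let $M^n$ be connected. Let $f,g:M\to\mathbb R^{n+1}$ be nondegenerate immersions with the same Blaschke connection. Assume that $f$ is locally strongly convex and that its shape operator has rank at least $2$ at some point. Then $f=A\circ g$ for an affine transformation $A$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n\ge3$.
\begin{enumerate}
\item[(1)] For each $r\in\{0,1\}$ there are locally strongly convex immersions of $\mathbb R^n$ with the same Blaschke connection and with $\operatorname{rank}S=r$ everywhere that are not affine equivalent. So the condition ``rank at least $2$ at some point'' in Theorem~\ref{thm:B} cannot be weakened, and compactness cannot simply be dropped in Theorem~\ref{thm:A}.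
\item[(2)] For every indefinite signature there are nondegenerate immersions of $\mathbb R^n$ with the same Blaschke connection, both metrics of that signature, and $\operatorname{rank}S=n$ at some point, that are not affine equivalent. So definiteness cannot be dropped in Theorem~\ref{thm:B}.
\end{enumerate}
\end{theorem}

Section~\ref{sec:structure} reduces Theorem~\ref{thm:B} to showing that the two affine metrics differ by a constant factor. Section~\ref{sec:algebra} obtains proportionality near a point where $\operatorname{rank}S\ge2$, and Section~\ref{sec:uc} contains the unique continuation theorem that spreads it over $M$. Sections~\ref{sec:proofB} and~\ref{sec:ovaloids} prove Theorems~\ref{thm:B} and~\ref{thm:A}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:C}.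

\section{Structure equations and reduction to the metric}\label{sec:structure}

Three standard identities \cite{NS} tie $h$ and $S$ to $\nabla$. Let $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$. By \eqref{eq:gaussformula} and \eqref{eq:weingarten},
\[
D_XD_Yf_*Z=f_*\big(\nabla_X\nabla_YZ-h(Y,Z)SX\big)+\big(h(X,\nabla_YZ)+X\,h(Y,Z)\big)\xi .
\]
Insert this into $D_XD_Y-D_YD_X-D_{[X,Y]}=0$. The tangential part is the \emph{Gauss equation}
\begin{equation}\label{eq:G}
R(X,Y)Z=h(Y,Z)\,SX-h(X,Z)\,SY ,
\end{equation}
and, since $[X,Y]=\nabla_XY-\nabla_YX$, the transversal part is the \emph{Codazzi equation}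
\begin{equation}\label{eq:C}
(\nabla_Xh)(Y,Z)=(\nabla_Yh)(X,Z),
\end{equation}
which says that $\nabla h$ is symmetric in all three arguments. Third, $\omega_h$ is $\nabla$-parallel. In a chart, let $\Gamma^j_{ki}$ be the Christoffel symbols of $\nabla$, $f_i=f_*\partial_i$ and $\vartheta=\det(f_1,\dots,f_n,\xi)$. When we differentiate $\vartheta$, the $\xi$-components of $\partial_kf_i$ and the tangential vector $\partial_k\xi$ contribute nothing to the determinant, so $\partial_k\vartheta=\Gamma^i_{ki}\vartheta$. By \eqref{eq:volume},
\begin{equation}\label{eq:V}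
\partial_k\log\omega_h(\partial_1,\dots,\partial_n)=\Gamma^i_{ki}.
\end{equation}

The sign ambiguity of $\xi$ disappears in the definite case.

\begin{lemma}\label{lem:sign}
Let $M$ be connected and $f$ nondegenerate. If $h$ is definite at one point, then it is definite everywhere, and there is a unique affine normal on all of $M$ with $h>0$.
\end{lemma}

\begin{proof}
For a local choice of $\xi$, the form $h$ is continuous and nondegenerate, so its signature is locally constant. Definiteness does not depend on the sign of $\xi$, so the set where it holds is open and closed. Of the two local choices $\pm\xi$ exactly one has $h>0$, and these choices agree on overlaps.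
\end{proof}

The next proposition reduces the problem to the question of whether $\nabla$ determines $h$ up to a constant factor.

\begin{proposition}\label{prop:bonnet}
Let $M$ be connected and let $f,g:M\to\mathbb R^{n+1}$ be nondegenerate immersions with global affine normals $\xi,\xi'$ and data $(\nabla,h,S)$, $(\nabla,h',S')$. If $h'=\lambda h$ for a constant $\lambda\neq0$, then $f$ and $g$ are affine equivalent.
\end{proposition}

\begin{proof}
Put $E=\lambda S'-S$. Subtracting the Gauss equations of $g$ and $f$ gives $h(Y,Z)EX=h(X,Z)EY$. Given $X$, choose $Z\ne0$ with $h(X,Z)=0$, which is possible because $n\ge2$, and then $Y$ with $h(Y,Z)=1$. This gives $EX=0$, so $\lambda S'=S$. With $\eta=\lambda\xi'$ we obtain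
\[
D_Xg_*Y=g_*\nabla_XY+h(X,Y)\eta,\qquad D_X\eta=-g_*SX,
\]
the same equations that $(f,\xi)$ satisfies. For $x\in M$ let $B(x)\in GL(n+1,\mathbb R)$ be the linear map with $B(x)g_*Y=f_*Y$ for $Y\in T_xM$ and $B(x)\eta=\xi$; it depends smoothly on $x$. Differentiating these two relations gives
\begin{align*}
(D_XB)\,g_*Y+B\big(g_*\nabla_XY+h(X,Y)\eta\big)&=f_*\nabla_XY+h(X,Y)\xi,\\
(D_XB)\,\eta-Bg_*SX&=-f_*SX .
\end{align*}
By the definition of $B$ all terms without $D_XB$ cancel, so $D_XB$ annihilates $g_*T_xM$ and $\eta$, which span $\mathbb R^{n+1}$. Hence $B$ is constant on the connected manifold $M$. Then $d(f-Bg)=0$, so $f=Bg+b$ for a constant vector $b$.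
\end{proof}

\section{What the curvature determines}\label{sec:algebra}

If $f$ and $g$ share $\nabla$, they share $R$, and \eqref{eq:G} gives two factorizations of the same tensor. On the sphere $R(X,Y)Z=h(Y,Z)X-h(X,Z)Y$, so the kernel of $R(X,Y)$ is the $h$-orthogonal complement of the plane spanned by $X$ and $Y$. The same holds whenever $SX$ and $SY$ are linearly independent, and for $n\ge3$ the orthogonal complements of planes determine $h$ up to a factor.

\begin{lemma}\label{lem:algebra}
Let $V$ be a real vector space of dimension $n\ge3$. Let $h,h'$ be nondegenerate symmetric bilinear forms on $V$ and $S,S'$ endomorphisms of $V$ such that, for all $X,Y,Z$,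
\[
h(Y,Z)SX-h(X,Z)SY=h'(Y,Z)S'X-h'(X,Z)S'Y=:R(X,Y)Z .
\]
If $\operatorname{rank}S\ge2$, then $h'=\varphi h$ for some $\varphi\ne0$.
\end{lemma}

\begin{proof}
Define the invertible endomorphism $L$ by $h'(X,\cdot)=h(LX,\cdot)$. Let $SX,SY$ be linearly independent; then so are $X,Y$. The first expression for $R$ gives
\[
\ker R(X,Y)=\{Z:\ h(X,Z)=h(Y,Z)=0\},
\]
and the second shows that this kernel contains $\{Z:h'(X,Z)=h'(Y,Z)=0\}$. Both spaces have dimension $n-2$, because $h$ and $h'$ are nondegenerate, so they are equal. The linear form $h'(X,\cdot)=h(LX,\cdot)$ thus vanishes on the common kernel of $h(X,\cdot)$ and $h(Y,\cdot)$, hence is a linear combination of them. Therefore $LX\in\operatorname{span}(X,Y)$, that is, $LX\wedge X\wedge Y=0$.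

The map $(X,Y)\mapsto SX\wedge SY$ is polynomial, and it is not identically zero because $\operatorname{rank}S\ge2$. So the pairs considered above are dense in $V\times V$, and by continuity $LX\wedge X\wedge Y=0$ for all $X,Y$. Given $X\neq0$, choose $Y_1,Y_2$ with $X,Y_1,Y_2$ linearly independent; this is where $n\ge3$ is used. Then $LX\in\operatorname{span}(X,Y_1)\cap\operatorname{span}(X,Y_2)=\mathbb RX$. Every nonzero vector is an eigenvector of $L$, so $L=\varphi\,\mathrm{Id}$, with $\varphi\ne0$ since $L$ is invertible.
\end{proof}

\begin{remark}\label{rem:algebra}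
Both hypotheses are needed. Let $n=2$ with basis $e_1,e_2$, let $J=R(e_1,e_2)$, and let $h'$ be \emph{any} nondegenerate form. Choose $Z_1,Z_2$ with $h'(e_i,Z_j)=\delta_{ij}$ and put $S'e_1=JZ_2$, $S'e_2=-JZ_1$. Then $h'(e_2,Z)S'e_1-h'(e_1,Z)S'e_2=JZ$ for $Z=Z_1,Z_2$, hence for all $Z$, and by skew-symmetry in $X,Y$ the pair $(h',S')$ yields the same $R$. So for surfaces the Gauss equation says nothing about $h$, and our argument does not cover $n=2$. For rank one, let $h$ be diagonal in a basis $e_1,\dots,e_n$ with $Se_1=se_1$ and $Se_i=0$ for $i\ge2$. Then $R(e_1,e_i)Z=s\,h(e_i,Z)e_1$ and $R(e_i,e_j)=0$ for $i,j\ge2$, so $h(e_1,e_1)$ does not enter $R$.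
\end{remark}

If $\operatorname{rank}S\ge2$ held on a dense set, Lemma~\ref{lem:algebra} would give $h'=\varphi h$ everywhere by continuity. Ovaloids need not have this property.

\begin{example}[an ovaloid with a flat cap]\label{ex:flatcap}
The graph of $s(x)=1-\sqrt{1-|x|^2}$ over the unit ball is the lower half of the unit sphere centered at $e_{n+1}$. The function $r(x)=s(x)-\frac12|x|^2$ satisfies $|\partial^\alpha r|\le C|x|^{4-|\alpha|}$ for $|\alpha|\le2$ and $|x|\le\frac12$. Let $\chi$ be smooth on $\mathbb R^n$, equal to $0$ for $|x|\le\frac12$ and to $1$ for $|x|\ge1$, and put $u_\delta(x)=\frac12|x|^2+\chi(x/\delta)\,r(x)$. For $|x|\le\delta$ the product rule bounds the second derivatives of $\chi(x/\delta)r(x)$ by a constant times $\delta^{-2}\delta^4+\delta^{-1}\delta^3+\delta^2=3\delta^2$, so $D^2u_\delta>0$ there for small $\delta$; and $u_\delta=s$ for $\delta\le|x|<1$. Replacing the lower half of the sphere by the graph of $u_\delta$ gives an ovaloid that coincides with a paraboloid over $|x|<\delta/2$. There $S=0$ and $R=0$.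
\end{example}

\section{Unique continuation for Codazzi metrics of equal volume}\label{sec:uc}

Across a region like the flat cap, the only remaining links between $h$ and $\nabla$ are the Codazzi equation \eqref{eq:C} and the volume condition \eqref{eq:V}. We show that for positive definite metrics they have the unique continuation property. The analytic input is the following theorem.

\begin{theorem}[Aronszajn \cite{Ar}, including the remark there on systems]\label{thm:Ar}
Let $\Omega\subset\mathbb R^n$ be open and connected, and let $(a^{kl})$ be smooth, symmetric and positive definite on $\Omega$. Let $v=(v^1,\dots,v^N)\in C^\infty(\Omega)$, and suppose that on each compact subset of $\Omega$ there is a constant $C$ with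
\[
|a^{kl}\partial_k\partial_lv^\alpha|\le C\sum_{\gamma=1}^N\big(|v^\gamma|+|\partial v^\gamma|\big)\qquad\text{for all }\alpha .
\]
If $v=0$ on a nonempty open subset, then $v\equiv0$ on $\Omega$.
\end{theorem}

The components are coupled only through terms of order at most one, and the principal part is the same scalar operator for each of them; the case of systems follows from the scalar Carleman estimate by adding over the components.

\subsection*{The model case: a flat plane}
Let $M$ be a disk in $\mathbb R^2$ with $\nabla_{\partial_i}\partial_j=0$, and let $h,\hat h$ be positive definite, satisfy \eqref{eq:C}, and have $\det h_{ij}=\det\hat h_{ij}$. Equation \eqref{eq:C} says $\partial_kh_{ij}=\partial_ih_{kj}$, so $h_{ij}=\partial_ip_j$ for functions $p_j$. The symmetry of $h$ says $\partial_ip_j=\partial_jp_i$, so $p_j=\partial_ju$. Thus $h=D^2u$, and in the same way $\hat h=D^2\hat u$. Put $v=\hat u-u$ and $m=\frac12(h+\hat h)$. Expanding the products verifies the identity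
\[
\det\hat h-\det h=m_{22}\,v_{11}-2m_{12}\,v_{12}+m_{11}\,v_{22},
\]
and the left side is zero. We now forget that $m$ depends on $v$ and read this as a \emph{linear} equation for $v$ with given smooth coefficients. Its coefficient matrix is the adjugate of $m$, which is positive definite because $m$ is. If $h=\hat h$ on a smaller disk, then $v$ agrees there with an affine function $\ell$. Since $v-\ell$ solves the same equation, Theorem~\ref{thm:Ar} gives $v=\ell$ and $h=\hat h$ everywhere.

For indefinite metrics this fails. Take $u=x_1x_2$ and $\hat u=x_1x_2+\zeta(x_1)$. Both Hessians have determinant $-1$, we have $m_{22}=0$ and $m_{12}=1$, and $v=\zeta(x_1)$ has $v_{22}=0$ and $v_{12}=0$, so the identity holds for every function $\zeta$, including one that vanishes only for $x_1\le 0$. This is the source of Theorem~\ref{thm:C}(2).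

\subsection*{The general case}
Two things change. For $n>2$ the determinant is not quadratic, and we linearize $\log\det$ along the segment from $h$ to $\hat h$ instead. More seriously, the potential $v$ came from the flatness of $\nabla$. So we look for an equation for $\beta=\hat h-h$ itself. In the flat case $\beta_{ij}=v_{ij}$, and for any coefficients $A^{kl}$ we have $A^{kl}\partial_k\partial_l\beta_{ij}=A^{kl}\partial_i\partial_j\beta_{kl}$; the right side is of lower order once $A^{kl}\beta_{kl}=0$ is differentiated twice. This exchange of indices uses only the Codazzi symmetry and the commutation of two derivatives, and for a curved connection the latter costs only a term of order zero.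

\begin{proposition}\label{prop:uc}
Let $M$ be connected, $\nabla$ a torsion-free connection on $M$, and $h,\hat h$ Riemannian metrics such that $\nabla h$ and $\nabla\hat h$ are totally symmetric and $\omega_h=\omega_{\hat h}$. If $h=\hat h$ on a nonempty open set, then $h=\hat h$ on $M$.
\end{proposition}

\begin{proof}
Put $\beta=\hat h-h$. For $0\le s\le1$ the form $h+s\beta=(1-s)h+s\hat h$ is positive definite, so
\[
A^{kl}=\int_0^1\big[(h+s\beta)^{-1}\big]^{kl}\,ds
\]
is a smooth, symmetric, positive definite $(2,0)$-tensor field. Equality of the volumes means $\det h_{ij}=\det\hat h_{ij}$ in every chart. With Jacobi's formula $\frac{d}{ds}\log\det G=\operatorname{tr}(G^{-1}G')$ we get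
\begin{equation}\label{eq:trace}
0=\log\det\hat h_{ij}-\log\det h_{ij}=\int_0^1\frac{d}{ds}\log\det(h+s\beta)_{ij}\,ds=A^{kl}\beta_{kl}.
\end{equation}

Write $\nabla_k\nabla_l\beta_{ij}$ for the components of $\nabla^2\beta=\nabla(\nabla\beta)$, with $k$ the index of the outer derivative. Since $\nabla\beta$ is totally symmetric, $\nabla_k\nabla_l\beta_{ij}$ is symmetric in $l,i,j$. Since $\nabla$ is torsion-free, the Ricci identity holds:
\[
\nabla_k\nabla_i\beta_{lj}-\nabla_i\nabla_k\beta_{lj}=-\beta\big(R(\partial_k,\partial_i)\partial_l,\partial_j\big)-\beta\big(\partial_l,R(\partial_k,\partial_i)\partial_j\big).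
\]
Let $\mathcal R(\beta)_{ij}$ be the contraction of the right side with $A^{kl}$; it is linear in $\beta$ with smooth coefficients. Using symmetry, the Ricci identity, and symmetry again,
\[
A^{kl}\nabla_k\nabla_l\beta_{ij}=A^{kl}\nabla_k\nabla_i\beta_{lj}=A^{kl}\nabla_i\nabla_k\beta_{lj}+\mathcal R(\beta)_{ij}=A^{kl}\nabla_i\nabla_j\beta_{kl}+\mathcal R(\beta)_{ij}.
\]
Applying $\nabla_i\nabla_j$ to \eqref{eq:trace} gives
\[
A^{kl}\nabla_i\nabla_j\beta_{kl}=-(\nabla_iA^{kl})\nabla_j\beta_{kl}-(\nabla_jA^{kl})\nabla_i\beta_{kl}-(\nabla_i\nabla_jA^{kl})\beta_{kl}.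
\]
In a chart, $\nabla_k\nabla_l\beta_{ij}-\partial_k\partial_l\beta_{ij}$ and $\nabla_k\beta_{ij}$ are linear in the components of $\beta$ and their first partial derivatives, with coefficients built from the Christoffel symbols and their first derivatives. Hence $A^{kl}\partial_k\partial_l\beta_{ij}$ is a linear expression in $\beta$ and $\partial\beta$ with smooth coefficients, which are bounded on compact sets. Theorem~\ref{thm:Ar} applies to the components $\beta_{ij}$ on any coordinate ball.

Let $U$ be the interior of $\{\beta=0\}$, a nonempty open set. If $p\in\overline U$, a coordinate ball around $p$ meets $U$ in a nonempty open set, so $\beta$ vanishes on the whole ball and $p\in U$. Thus $U$ is closed, and $U=M$ because $M$ is connected.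
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

Let $(\nabla,h,S)$ be the data of $f$ for the global affine normal $\xi$ with $h>0$ (Lemma~\ref{lem:sign}). The condition $\operatorname{rank}S\ge2$ is open, so it holds on a nonempty open set $U$.

To apply Proposition~\ref{prop:uc} we need the metric $h'$ of $g$ to be definite, which was not assumed. At a point of $U$, for either local affine normal of $g$, the Gauss equations of $f$ and $g$ and Lemma~\ref{lem:algebra} show that $h'$ is a nonzero multiple of $h$, hence definite. By Lemma~\ref{lem:sign}, $g$ has a global affine normal $\xi'$ with $h'>0$, and then $h'=\varphi h$ on $U$ with $\varphi>0$.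

The volume condition makes the factor constant. The ratio $\kappa=\omega_{h'}/\omega_h$ is a positive function on $M$, and \eqref{eq:V} for $f$ and for $g$ gives $\partial_k\log\kappa=0$, because the Christoffel symbols are the same. So $\kappa$ is constant. On $U$ we have $\varphi^{n/2}=\kappa$, that is, $\varphi=\lambda:=\kappa^{2/n}$.

Put $\hat h=\lambda^{-1}h'$. Then $\omega_{\hat h}=\lambda^{-n/2}\kappa\,\omega_h=\omega_h$ on $M$, the tensors $\nabla h$ and $\nabla\hat h$ are totally symmetric by \eqref{eq:C}, and $\hat h=h$ on $U$. Proposition~\ref{prop:uc} gives $h'=\lambda h$ on $M$, and Proposition~\ref{prop:bonnet} gives the affine equivalence. \qed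

\section{Ovaloids and the proof of Theorem~\ref{thm:A}}\label{sec:ovaloids}

Compactness enters through two maximum principles. The point of $f(M)$ farthest from the origin is a point of convexity. To get information on $S$ we need an affine substitute for the distance from the origin, and we take the $\xi$-component $\rho$ of the position vector; on the unit sphere with $\xi=-f$ it is the constant $-1$.

\begin{lemma}\label{lem:ovaloid}
Let $f:M^n\to\mathbb R^{n+1}$ be an ovaloid. Then $h$ is definite. If $\xi$ is chosen with $h>0$, there is a point where $h(SX,X)>0$ for all $X\neq0$; in particular $\operatorname{rank}S=n$ there.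
\end{lemma}

\begin{proof}
Recall that at a critical point of a function $F$ the Hessian is $(X,Y)\mapsto X(YF)$, for any vector fields extending the given vectors. Let $\langle\cdot,\cdot\rangle$ be the Euclidean inner product and $p$ a maximum point of $F=\frac12|f|^2$. Then $f(p)\ne0$, since $f$ is not constant, and $YF=\langle f_*Y,f\rangle$ vanishes at $p$, so $f(p)\perp f_*T_pM$. By \eqref{eq:gaussformula}, for $0\ne X\in T_pM$,
\[
0\ge X(XF)=\langle D_Xf_*X,f\rangle+|f_*X|^2=h(X,X)\langle\xi,f(p)\rangle+|f_*X|^2 .
\]
Hence $h(X,X)\langle\xi,f(p)\rangle<0$ for all $X\ne0$, and $h$ is definite at $p$. By Lemma~\ref{lem:sign} it is definite on $M$, and we take the global $\xi$ with $h>0$. Then $\langle\xi,f(p)\rangle<0$.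

Write $f=f_*Z+\rho\,\xi$ with a vector field $Z$ and a function $\rho$ on $M$. Taking the inner product with $f(p)$ at $p$ gives $0<|f(p)|^2=\rho(p)\langle\xi,f(p)\rangle$, so $\rho(p)<0$. Differentiating the decomposition,
\[
f_*X=f_*\nabla_XZ+h(X,Z)\xi+(X\rho)\xi-\rho f_*SX,
\]
and comparing components,
\[
X\rho=-h(X,Z),\qquad\nabla_XZ=X+\rho\,SX .
\]
Let $q$ be a minimum point of $\rho$. Then $\rho(q)\le\rho(p)<0$, and $d\rho_q=0$ gives $Z_q=0$. At $q$,
\[
X(Y\rho)=-(\nabla_Xh)(Y,Z)-h(\nabla_XY,Z)-h(Y,\nabla_XZ)=-h(X,Y)-\rho\,h(SX,Y),
\]
since the first two terms vanish with $Z_q$. The Hessian at a minimum is nonnegative, so $-\rho(q)\,h(SX,X)\ge h(X,X)>0$ for $X\ne0$.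
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:ovaloid}, $f$ is locally strongly convex and $\operatorname{rank}S=n\ge2$ at some point, so Theorem~\ref{thm:B} applies.
\end{proof}

\section{Sharpness: proof of Theorem~\ref{thm:C}}\label{sec:sharp}

\subsection*{Part (1): rank at most one}
For $r=0$ take the paraboloids $f_Q,f_{Q'}$ of Example~\ref{ex:paraboloid} with $Q'$ not a multiple of $Q$.

For $r=1$, Remark~\ref{rem:algebra} indicates where the freedom lies: the curvature does not see the coefficient of $h$ in the direction of the image of $S$. With coordinates $(t,x)$, $x=(x_2,\dots,x_n)$, and $S$ concentrated in the direction $\partial_t$, we therefore aim at metrics $\psi^{1-n}dt^2+\psi\,|dx|^2$ with $\psi=\psi(t)$, which all have the same volume. We realize them on hypersurfaces built from a plane curve and a paraboloid in $x$, with $t$ chosen so that $\nabla_{\partial_t}\partial_t=0$.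

Let $\psi>0$ be smooth on $\mathbb R$, choose functions $a,m,b$ of $t$ with $a'=\psi$, $m'=\psi^{-n-1}$, $b'=m\psi$, and let $e=e_{n+1}$. Define on $\mathbb R^n$
\[
f(t,x)=\big(a(t),\,x,\,b(t)+\tfrac12|x|^2\big),\qquad\xi=\psi^{-1}e+\psi^{n-2}\psi'f_t .
\]
Subscripts on $f$ and $\xi$ denote partial derivatives, and $i,j\ge2$. We have $f_t=\psi\,(1,0,m)$ and $f_i=(0,e_i,x_i)$, so
\[
f_{tt}=\psi^{-1}\psi'f_t+\psi^{-n}e,\qquad f_{ti}=0,\qquad f_{ij}=\delta_{ij}e .
\]
Substituting $e=\psi\,\xi-\psi^{n-1}\psi'f_t$ and setting $q=-\psi^{n-1}\psi'=-\frac1n(\psi^n)'$, we get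
\[
f_{tt}=\psi^{1-n}\xi,\qquad f_{ti}=0,\qquad f_{ij}=\delta_{ij}\,(q\,f_t+\psi\,\xi).
\]
So $h=\psi^{1-n}dt^2+\psi\,|dx|^2$ is positive definite with $\det h=1$. The field $\xi$ depends only on $t$, and
\[
\xi_t=-\psi^{-2}\psi'e+(\psi^{n-2}\psi')'f_t+\psi^{n-2}\psi'\big(\psi^{-1}\psi'f_t+\psi^{-n}e\big)=\psi^{-1}(\psi^{n-1}\psi')'f_t=-\psi^{-1}q'f_t ,
\]
because the $e$-terms cancel and $(\psi\cdot\psi^{n-2}\psi')'=\psi(\psi^{n-2}\psi')'+\psi^{n-2}\psi'^2$. This is \eqref{eq:weingarten}. Finally $\det(f_t,f_2,\dots,f_n,\xi)=\det(f_t,f_2,\dots,f_n,\psi^{-1}e)=\psi\cdot\psi^{-1}=1$, the last matrix being triangular, so \eqref{eq:volume} holds. Thus $\xi$ is the affine normal, and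
\[
\nabla_{\partial_t}\partial_t=\nabla_{\partial_t}\partial_i=0,\qquad\nabla_{\partial_i}\partial_j=q\,\delta_{ij}\,\partial_t,\qquad S\partial_t=\psi^{-1}q'\,\partial_t,\qquad S\partial_i=0 .
\]
The connection determines $\psi^n$ only up to an additive constant. Take $\psi_c=(c+t^2)^{1/n}$ with $c>0$, and let $f_c$ be the corresponding immersion. Then $q=-2t/n$ does not depend on $c$, and $q'=-2/n\neq0$, so $\operatorname{rank}S=1$ everywhere. If $f_c$ and $f_{c'}$ are affine equivalent, Lemma~\ref{lem:invariance} gives a constant $\lambda$ with $\psi_c=\lambda\psi_{c'}$ and $\psi_c^{1-n}=\lambda\psi_{c'}^{1-n}$. The first equation gives $\lambda>0$, and together they give $\lambda^{1-n}=\lambda$. So $\lambda=1$ and $c=c'$. Any $c\ne c'$ gives the required pair.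

\subsection*{Part (2): indefinite metrics}
We lift the failure of unique continuation seen in Section~\ref{sec:uc} to hypersurfaces: both will be graphs, deformed against each other in the half-space $x_1>0$, where the connection is flat, and equal in $x_1<0$, where we create a point with $\operatorname{rank}S=n$. We need the Blaschke data of a graph.

\begin{lemma}\label{lem:graph}
Let $f(x)=(x,u(x))$ with $\det D^2u\ne0$, let $(u^{kl})$ be the inverse of $(u_{kl})=D^2u$, and put $\phi=|\det D^2u|^{1/(n+2)}$, $Z^k=-u^{kl}\phi_l$. Then $\xi=\phi\,e+f_*Z$ is an affine normal, and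
\[
h_{ij}=\phi^{-1}u_{ij},\qquad\nabla_{\partial_i}\partial_j=-h_{ij}Z,\qquad S^k{}_j=\partial_j(u^{kl}\phi_l).
\]
\end{lemma}

\begin{proof}
From $f_{ij}=u_{ij}e=\phi^{-1}u_{ij}(\xi-f_*Z)$ we read off $h$ and $\nabla$. Next, $\xi_j=(\phi_j+u_{jk}Z^k)e+(\partial_jZ^k)f_k=(\partial_jZ^k)f_k$, which gives \eqref{eq:weingarten} with $S^k{}_j=-\partial_jZ^k$. On the coordinate frame the left side of \eqref{eq:volume} is $|\det(f_1,\dots,f_n,\phi e)|=\phi$, and the right side is $\phi^{-n/2}|\det D^2u|^{1/2}=\phi^{-n/2}\phi^{(n+2)/2}=\phi$.
\end{proof}

Let $u_0=x_1x_2+\frac12\sum_{i\ge3}\epsilon_ix_i^2$ with $\epsilon_i=\pm1$, and $H=D^2u_0$. The block of $H$ in $x_1,x_2$ has signature $(1,1)$, so by the choice of the $\epsilon_i$ the matrix $H$ can have any indefinite signature. It is symmetric with $H^2=I$, hence orthogonal, $H^{-1}=H$ and $|\det H|=1$.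

\emph{A point of full rank.} By Lemma~\ref{lem:graph}, at a critical point of $\phi$ the shape operator is $u^{kl}\phi_{lj}$, so we want $\phi$ to have a nondegenerate critical point. The first-order change of $\det D^2u$ at $u_0$ is governed by the operator $\Box=H^{kl}\partial_k\partial_l=2\partial_1\partial_2+\sum_{i\ge3}\epsilon_i\partial_i^2$. Fix $x^0$ with $x^0_1<0$, write $y=x-x^0$, and let
\[
P=\tfrac18\,y_1^2y_2^2+\tfrac1{24}\sum_{i\ge3}y_i^4,\qquad\text{so that}\qquad\Box P=y_1y_2+\tfrac12\sum_{i\ge3}\epsilon_iy_i^2=u_0(y).
\]
Let $w$ be smooth with compact support in $\{x_1<0\}$ and $w=P$ near $x^0$. Choose $\varepsilon>0$ with $\varepsilon\sup\|D^2w\|<1$ in the operator norm, and put $u=u_0+\varepsilon w$. For $0\le s\le\varepsilon$ the matrix $H+sD^2w=H(I+sHD^2w)$ is invertible, so $D^2u$ is nondegenerate everywhere with the signature of $H$. Near $x^0$ the entries of $D^2P$ are homogeneous quadratic polynomials in $y$, so $|\det D^2u|=\det(I+\varepsilon HD^2P)$ equals $1+\varepsilon\,\Box P$ plus terms of degree at least $4$ in $y$. Therefore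
\[
\phi=1+\frac{\varepsilon}{n+2}\,u_0(y)+O(|y|^4).
\]
At $x^0$ we have $\phi_l=0$, $\phi_{lj}=\frac{\varepsilon}{n+2}H_{lj}$ and $u^{kl}=H^{kl}$, hence $S=\frac{\varepsilon}{n+2}\,\mathrm{Id}$, of rank $n$.

\emph{The deformation.} Let $\zeta(s)=e^{-1/s}$ for $s>0$ and $\zeta(s)=0$ for $s\le0$; it is smooth, and $\zeta''(s)=(1-2s)s^{-4}e^{-1/s}$ for $s>0$, so $\zeta''(1)\ne0$. Put $\tilde u=u+\zeta(x_1)$. For $x_1\le0$ we have $D^2\tilde u=D^2u$. For $x_1>0$ we have $D^2u=H$, and $D^2\tilde u$ differs from $H$ only in that the $x_1,x_2$ block is
\[
\begin{pmatrix}\zeta''&1\\1&0\end{pmatrix},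
\]
which still has determinant $-1$ and signature $(1,1)$. So $D^2\tilde u$ is nondegenerate everywhere with the signature of $H$, and by Lemma~\ref{lem:graph} both affine metrics have this signature. On the open set $x_1<0$ the two graphs coincide, so their Blaschke data coincide; in particular both have $\operatorname{rank}S=n$ at $x^0$. On the open set $x_1>0$ both have $\phi=1$ and $Z=0$, so $\nabla_{\partial_i}\partial_j=0$ for both. By continuity the connections also agree on $x_1=0$.

If the two graphs were affine equivalent, Lemma~\ref{lem:invariance} would give $\tilde h=\lambda h$ on $\mathbb R^n$ with $\lambda$ constant, and $\lambda=1$ because the metrics agree for $x_1<0$. But for $x_1>0$ we have $\tilde h-h=\zeta''(x_1)\,dx_1^2$, which is nonzero at $x_1=1$. This completes the proof of Theorem~\ref{thm:C}. \qed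

\begin{thebibliography}{9}

\bibitem{source}
\emph{Affine surfaces which admit several affine immersions in $\mathbb R^3$},
doi:10.14492/hokmj/1248190075,
\texttt{https://projecteuclid.org/journalArticle/}\allowbreak\texttt{Download?urlid=}\allowbreak\texttt{10.14492\%2Fhokmj\%2F1248190075}.

\bibitem{Ar}
N.~Aronszajn, \emph{J. Math. Pures Appl.} 36 (1957), 235--249.

\bibitem{NS}
Nomizu and Sasaki, \emph{Affine Differential Geometry}.

\end{thebibliography}
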